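\title{The small values of the uniform modulus of continuity of Brownian motion}

\begin{abstract}
Let $S(h)$ be the largest increment of a Brownian path, over the time interval $[0,1+h]$, within a time window of length $h$. We study how small $S(h)$ can be along a sequence $h\downarrow0$. We prove the following conjecture: with $\psi(t)=(2\log t+\log_2t+C\log_3t)^{1/2}$, almost surely $S(h)>h^{1/2}\psi(1/h)$ for all small $h$ if $C<-2$, and $S(h)\le h^{1/2}\psi(1/h)$ for arbitrarily small $h$ if $C>-2$. We then sharpen this to an almost sure identity,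
$$\liminf_{h\downarrow0}\Big\{\frac{S(h)^2}{h}-2\log\tfrac1h-\log_2\tfrac1h+2\log_3\tfrac1h\Big\}=\log\frac2\pi ,$$
which also settles the critical case $C=-2$. On the way we obtain the limit law of $S(h)^2/h-2\log\frac1h-\log_2\frac1h$. The two main points are a proof that the scales $h=e^{-n_k}$, $n_k=k^\beta$, are pairwise asymptotically independent for every $\beta\in(\frac12,1]$, and the exact evaluation of a constant of Pickands type.
\end{abstract}

\section{The question and the answer}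

\subsection{Definitions and results}

Let $X(t)$, $t\ge0$, be standard one-dimensional Brownian motion, and for $0<h<1$ let
$$S(h)=\sup_{0\le t\le1}\Big[\sup_{t\le u<v<t+h}|X(v)-X(u)|\Big].$$
This is the uniform modulus of continuity of the path: the largest increment over a time of length less than $h$. A single increment over time $h$ has standard deviation $h^{1/2}$, and $S(h)$ is a maximum over roughly $1/h$ disjoint windows, so one expects $S(h)^2/h$ to be close to $2\log(1/h)$. We ask how far below its typical value $S(h)$ falls for exceptional small $h$.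

Write $\log_2=\log\log$, $\log_3=\log\log\log$. For a positive function $\psi(t)$ defined for large $t$ we say that
\begin{itemize}
\item $\psi\in U$ if with probability one $S(h)\le h^{1/2}\psi(1/h)$ for arbitrarily small $h>0$;
\item $\psi\in L$ if with probability one $S(h)>h^{1/2}\psi(1/h)$ for all sufficiently small $h>0$.
\end{itemize}
It is known that $\psi(t)=(2\log t+C\log_2t)^{1/2}$ belongs to $L$ for $C<1$ and to $U$ for $C>1$. The next order is the subject of a conjecture from \cite{UVR}, which we prove.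

\begin{theorem}\label{thm:conj}
Let $\psi(t)=(2\log t+\log_2t+C\log_3t)^{1/2}$. If $C<-2$ then $\psi\in L$; if $C>-2$ then $\psi\in U$.
\end{theorem}

\begin{theorem}\label{thm:sharp}
Almost surely
$$\liminf_{h\downarrow0}\Big\{\frac{S(h)^2}{h}-2\log\tfrac1h-\log_2\tfrac1h+2\log_3\tfrac1h\Big\}=\log\frac2\pi .$$
Hence, if $\psi(t)^2=2\log t+\log_2t-2\log_3t+b(t)$, then $\limsup_{t\to\infty} b(t)<\log\frac2\pi$ implies $\psi\in L$, and $\liminf_{t\to\infty} b(t)>\log\frac2\pi$ implies $\psi\in U$. In particular, since $0>\log\frac2\pi$, the function $\psi$ of Theorem~\ref{thm:conj} with $C=-2$ belongs to $U$.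
\end{theorem}

For $a<b$ and $\ell\ge1$ put
$$W_h[a,b]=\sup\{|X(v)-X(u)|:a\le u\le v\le b,\ v-u\le h\},\qquad q_\ell(x)=P(W_1[0,\ell]>x),$$
and let $\varphi$ be the standard normal density.

\begin{theorem}\label{thm:limit}
For fixed $\ell\ge2$, $q_\ell(x)\sim2\sqrt2\,(\ell-1)\,x\varphi(x)$ as $x\to\infty$. Consequently, for every $B\in\mathbb R$, as $h\downarrow0$,
$$P\Big(\frac{S(h)^2}{h}-2\log\tfrac1h-\log_2\tfrac1h\le B\Big)\longrightarrow\exp\big(-2\sqrt{2/\pi}\;e^{-B/2}\big).$$
\end{theorem}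

Theorem~\ref{thm:sharp} contains Theorem~\ref{thm:conj}, but the latter needs much less: its proof is complete at the end of Section~\ref{sec:proof1}. Sections~\ref{sec:reduction}--\ref{sec:final} concern only Theorems~\ref{thm:sharp} and~\ref{thm:limit}.

\subsection{Where the numbers come from}\label{ss:heur}

Throughout, $n=\log(1/h)$, and for real $C,B$ and large $n$ we consider levels $x(n)=x_{C,B}(n)>0$ with
\begin{equation}\label{eq:level}
x(n)^2=2n+g(n),\qquad g(n)=\log n+C\log\log n+B .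
\end{equation}
For $B=0$ this is $x(n)=\psi(1/h)$ with $\psi$ as in Theorem~\ref{thm:conj}. Since $\varphi(x(n))=(2\pi)^{-1/2}e^{-n-g(n)/2}$ and $x(n)\sim\sqrt{2n}$,
\begin{equation}\label{eq:xphi}
\frac{x\varphi(x)}h\sim\pi^{-1/2}e^{-B/2}(\log n)^{-C/2}\qquad(x=x(n),\ n\to\infty).
\end{equation}

\emph{One scale.} We shall see that in a time interval of length $2h$, say, an increment larger than $\sqrt h\,x$ over a time at most $h$ occurs with probability of order $x\varphi(x)$. The number of such intervals is of order $1/h$, so heuristically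
$$P(S(h)\le\sqrt h\,x)\approx\exp\Big(-a\,\frac{x\varphi(x)}h\Big)\approx\exp\big(-a'(\log n)^{-C/2}\big)$$
for constants $a,a'>0$. (If the coefficient of $\log n$ in \eqref{eq:level} is changed from $1$ to $\lambda$, the exponent becomes a multiple of $n^{(1-\lambda)/2}$ up to logarithms; this agrees with the known result quoted above.) For $C>-2$ the probability is larger than every power $n^{-\gamma}$, $\gamma>0$; for $C<-2$ it is smaller than every such power. If the number of ``essentially different'' scales between $n$ and $2n$ is a positive power of $n$, the threshold must be $C=-2$.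

\emph{Counting scales.} At $C=-2$ the probability is itself a power of $n$, and we must know which power of $n$ counts the scales. Two considerations answer this. First, $S$ is nondecreasing in $h$, and when $n$ grows by $\gamma/n$ the factor $1/h$ in $S(h)^2/h$ changes by the factor $e^{\gamma/n}$, which moves $S(h)^2/h\approx2n$ by only about $2\gamma$. So it suffices to look at $n_k=\sqrt{2\gamma k}$: for fixed $\gamma$, these are of the order of $n^2$ scales up to $n$. Second, scales at distance $\delta=n'-n$ turn out to be nearly independent as soon as $n\delta\gg\log n$ (Section~\ref{sec:twoscales}), so one cannot do with essentially fewer. A probability $n^{-\kappa}$ thus leads to $L$ if $\kappa>2$ and to $U$ if $\kappa<2$. By the tail in Theorem~\ref{thm:limit} and \eqref{eq:xphi} with $C=-2$, $\kappa=2\sqrt{2/\pi}\,e^{-B/2}$, and this equals $2$ exactly for $B=\log\frac2\pi$.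

The proof turns these remarks into inequalities. Section~\ref{sec:blocks} compares $S(h)$ with blocks; Section~\ref{sec:tails} estimates the tail in one block; Section~\ref{sec:twoscales} proves the independence of scales.

\subsection{Conventions}

For $n$ large (depending on $C,B$) the function $g$ in \eqref{eq:level} satisfies $g\ge0$ and $|g'(n)|\le2/n$, and $x(\cdot)$ is increasing; we use this without comment. The letter $C$ is reserved for the parameter in \eqref{eq:level}; $c$ denotes positive constants that may change from place to place, and they are absolute unless we say otherwise. With $\Psi(z)=\int_z^\infty\varphi$ we use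
\begin{equation}\label{eq:mills}
\Psi(z)\le\frac{\varphi(z)}z\ (z>0),\qquad\Psi(z)\le e^{-z^2/2}\ (z\ge0),\qquad\Psi(z)\ge\frac{z}{1+z^2}\varphi(z)\ge\frac{\varphi(z)}{2z}\ (z\ge1),
\end{equation}
and, from the reflection principle, $P(\sup_{[0,1]}|X|>z)\le4\Psi(z)\le4e^{-z^2/2}$ for $z\ge0$.

\section{Comparison with blocks}\label{sec:blocks}

A pair $u<v$ occurs in the definition of $S(h)$ if and only if $0\le u<v<1+h$ and $v-u<h$: necessity is clear, and for sufficiency one takes $t=\min(u,1)$. By continuity of $X$, therefore,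
$$S(h)=W_h[0,1+h].$$
In particular $S$ is nondecreasing in $h$. By Brownian scaling, $P(W_h[a,a+\ell h]>\sqrt h\,x)=q_\ell(x)$.

\emph{Upper bound.} The interval $[0,1]$ contains $m$ disjoint intervals of length $\ell h$, with $m$ as below, and increments over disjoint intervals are independent. Hence
\begin{equation}\label{eq:upper}
P(S(h)\le\sqrt h\,x)\le(1-q_\ell(x))^m\le e^{-mq_\ell(x)},\qquad m=\lfloor1/(\ell h)\rfloor .
\end{equation}

\emph{Lower bound.} Now every admissible pair must be caught, including pairs that straddle two blocks, so the blocks must overlap and are no longer independent. The Gaussian correlation inequality \cite{Royen,LM} replaces independence: \emph{if $G$ is a centered Gaussian vector in $\mathbb R^d$ and $A,A'\subset\mathbb R^d$ are closed, convex and symmetric about $0$, then $P(G\in A\cap A')\ge P(G\in A)P(G\in A')$.} Intersections of such sets are again of this kind, so the inequality iterates to finitely many sets. It applies to events $\{W_h[a_j,b_j]\le y\}$,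 $j\le N$. Indeed, for each $j$ choose a sequence of pairs dense in the compact set $\{(u,v):a_j\le u\le v\le b_j,\ v-u\le h\}$. The condition $|X(v)-X(u)|\le y$ for the first $r$ pairs of the $j$-th sequence is a closed symmetric convex condition on the vector of all increments involved, and as $r\to\infty$ these events decrease to $\{W_h[a_j,b_j]\le y\}$, by continuity of $X$. So the inequality passes to the limit.

Let $\ell\ge2$. If $u\in[j(\ell-1)h,(j+1)(\ell-1)h]$ and $u\le v\le u+h$, then $u$ and $v$ both lie in the block $[j(\ell-1)h,\,j(\ell-1)h+\ell h]$. So $N=\lceil(1+h)/((\ell-1)h)\rceil$ blocks catch all pairs, and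
\begin{equation}\label{eq:lower}
P(S(h)\le\sqrt h\,x)\ge(1-q_\ell(x))^N,\qquad N\le\frac1{(\ell-1)h}+2 .
\end{equation}
For $0\le q\le\frac12$ we have $-\log(1-q)\le q+\frac{q^2}{2}(1+q+q^2+\cdots)\le q+q^2$. So if $q=q_\ell(x)\le\frac12$, the right side of \eqref{eq:lower} is at least $e^{-Nq-Nq^2}$.

The two bounds differ because $m\approx1/(\ell h)$ and $N\approx1/((\ell-1)h)$. For fixed $\ell$ this costs a constant factor in the exponent, which is harmless for Theorem~\ref{thm:conj}; when more is needed, we let $\ell\to\infty$.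

\section{The tail in one block}\label{sec:tails}

\subsection{The lower bound, and why the order is $x\varphi(x)$}

Consider only windows of length exactly $1$, with increments $Y=X(u+1)-X(u)$ and $Y'=X(u'+1)-X(u')$, $\Delta=u'-u\in[0,1]$. The two windows overlap in length $1-\Delta$, so $\operatorname{Var}(Y+Y')=4-2\Delta$ and, for $x>0$,
\begin{equation}\label{eq:twowindows}
P(Y>x,Y'>x)\le\Psi\Big(\frac{2x}{\sqrt{4-2\Delta}}\Big)\le\Psi\big(x\sqrt{1+\Delta/2}\big)\le\frac{\varphi(x)}x\,e^{-x^2\Delta/4},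
\end{equation}
since $(1-\Delta/2)^{-1}\ge1+\Delta/2$. Thus windows separate on the scale $\Delta\sim x^{-2}$. A unit of time contains about $x^2$ separated windows, each exceeding $x$ with probability about $\varphi(x)/x$, and the product is $x\varphi(x)$.

\begin{lemma}\label{lem:qlower}
There is an absolute constant $c_0>0$ such that $q_2(x)\ge c_0\,x\varphi(x)$ for $x\ge8$.
\end{lemma}

\begin{proof}
Let $u_i=16ix^{-2}$ for $1\le i\le n_0=\lfloor x^2/16\rfloor$, so that the windows $[u_i,u_i+1]$ lie in $[0,2]$. By \eqref{eq:twowindows} the windows $i<j$ both exceed $x$ with probability at most $\frac{\varphi(x)}xe^{-4(j-i)}$, and $\sum_{d\ge1}e^{-4d}<0.02$. The Bonferroni inequality $P(\bigcup E_i)\ge\sum P(E_i)-\sum_{i<j}P(E_i\cap E_j)$ and \eqref{eq:mills} give $q_2(x)\ge n_0\frac{\varphi(x)}x(\frac12-0.02)$. Finally $n_0\ge x^2/32$, because $x^2/16\ge4$.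
\end{proof}

\subsection{A local Gaussian bound}

For upper bounds we have to control all pairs $(u,v)$, and later pairs of pairs. We cut time into cells of length $x^{-2}$, the scale found above. Within a cell the path moves by $O(1/x)$, which changes $\varphi(x)$ only by a bounded factor. The next lemma makes this precise for one increment ($A=1$) and for sums of two increments ($A=2$).

\begin{lemma}\label{lem:local}
Let $x\ge8$, $\epsilon=x^{-2}$, $A\in\{1,2\}$, and
$$f(t)=\sum_{j=1}^A\pm\big(X(t_{2j})-X(t_{2j-1})\big),\qquad t=(t_1,\dots,t_{2A}),\quad t_k\in J_k=[c_k,c_k+\epsilon],\quad c_k\ge0,$$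
with fixed signs. Let $\zeta=f(c_1,\dots,c_{2A})$. If $\operatorname{Var}\zeta\le A^2(1-\delta)$ with $-4\epsilon\le\delta\le1$, then
$$P(\sup f>Ax)\le c\,x^{-1}\varphi(x)e^{-\delta x^2/2}.$$
\end{lemma}

\begin{proof}
Put $g=f-\zeta$, $s^2=\operatorname{Var}\zeta$ and $\Gamma=\sum_k\sup_{J_k}|X(t)-X(c_k)|$, so that $\sup|g|\le\Gamma$. Each of the at most four summands of $x\Gamma$ has the law of $\sup_{[0,1]}|X|$, so by a union bound
\begin{equation}\label{eq:Gamma}
P(x\Gamma>y)\le4\cdot4e^{-(y/4)^2/2}=16e^{-y^2/32}\qquad(y\ge0).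
\end{equation}
Since $\delta\le1$, any event of probability at most $c\,x^{-1}\varphi(x)e^{-x^2/2}$ may be neglected.

\emph{(a) The case $s^2<A^2/4$.} The probability is at most
$$P(\zeta>0.9Ax)+P(\Gamma>0.1Ax)\le e^{-1.62x^2}+16e^{-x^4/3200}\le c\,x^{-1}\varphi(x)e^{-x^2/2}.$$

\emph{(b) The case $s^2\ge A^2/4$.} We split $g$ into a multiple of $\zeta$ and a part independent of $\zeta$. Write $\zeta=\int a\,dX$, where $a$ is a sum of $A$ signed indicators, so $|a|\le A$. Since $g(t)$ is a signed sum of $2A$ increments over intervals of length at most $\epsilon$, $|\operatorname{Cov}(g(t),\zeta)|\le2A\cdot A\epsilon$. Hence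
$$g(t)=\alpha(t)\zeta+\tilde g(t),\qquad|\alpha(t)|\le\frac{2A^2\epsilon}{A^2/4}=8\epsilon,$$
with the process $\tilde g$ independent of $\zeta$. Let $\tilde\Gamma=\sup\tilde g$. Since $g$, $\alpha$ and $\tilde g$ vanish at $(c_k)$, we have $0\le\tilde\Gamma\le\Gamma+8\epsilon|\zeta|$. Moreover $s^2\le A^2(1+4\epsilon)\le4.25$, and $8\epsilon x|\zeta|=8|\zeta|/x\le|\zeta|$. So $x\tilde\Gamma\le x\Gamma+|\zeta|$, and by Cauchy--Schwarz and \eqref{eq:Gamma}, $Ee^{2x\tilde\Gamma}\le c$. Also
\begin{align*}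
P(\tilde\Gamma>Ax/2)&\le P(x\Gamma>x^2/4)+P(8|\zeta|/x>x^2/4)\\
&\le16e^{-x^4/512}+2e^{-x^6/8704}\le c\,x^{-1}\varphi(x)e^{-x^2/2}.
\end{align*}
If $\zeta\le0$ and $\sup f>Ax$, then $\Gamma>x$, which has probability at most $16e^{-x^4/32}\le c\,x^{-1}\varphi(x)e^{-x^2/2}$. If $\zeta>0$, then $\sup f\le\zeta(1+8\epsilon)+\tilde\Gamma$. By independence of $\zeta$ and $\tilde\Gamma$, what remains is at most
$$E\big[\Psi(z);\tilde\Gamma\le Ax/2\big],\qquad z=\frac{Ax-\tilde\Gamma}{s(1+8\epsilon)} .$$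
Here $s(1+8\epsilon)\le A\sqrt{17/16}\cdot\frac98<1.17A$, so $z\ge x/3$. Since $1-\delta\ge s^2/A^2>0$, we may use $1/(1-\delta)\ge1+\delta$; also $(1+8\epsilon)^{-2}\ge1-16\epsilon>0$, $0\le1+\delta\le2$, and $(x-\tilde\Gamma/A)^2\ge x^2-2x\tilde\Gamma/A\ge0$. As $\epsilon x^2=1$,
$$z^2\ge(1+\delta)(1-16\epsilon)(x^2-2x\tilde\Gamma/A)\ge(1+\delta)x^2-4x\tilde\Gamma-32 .$$
Therefore $\Psi(z)\le\varphi(z)/z\le\frac3x\varphi(x)e^{-\delta x^2/2}e^{2x\tilde\Gamma+16}$, and we take expectations.
\end{proof}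

\subsection{Upper bounds}

Let $\epsilon=x^{-2}$, $J_i=[i\epsilon,(i+1)\epsilon]$ for $i\ge0$, and
$$D_i=\Big\{\sup_{u\in J_i,\ u\le v\le u+1}(X(v)-X(u))>x\Big\}.$$

\begin{lemma}\label{lem:tails}
Let $x\ge8$, and let $c_1$ below be an absolute constant.
\begin{enumerate}
\item[(i)] For $\ell>0$ and $0\le\Lambda\le x^2$,
$$P\Big(\sup\{X(v)-X(u):0\le u\le\ell,\ u\le v\le u+1-\Lambda x^{-2}\}>x\Big)\le c(\ell x^2+1)x^{-1}\varphi(x)e^{-\Lambda/2}.$$
\item[(ii)] $q_\ell(x)\le c_1\,\ell x\varphi(x)$ for $\ell\ge1$.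
\item[(iii)] For $d=i'-i\ge1$, $P(D_i\cap D_{i'})\le c\,x^{-1}\varphi(x)\big(e^{-d/4}+x^4e^{-x^2/4}\big)$.
\item[(iv)] For fixed $\ell$, the probability that $[0,\ell]$ contains pairs $u\le v$ and $u'\le v'$ at distances $v-u\le1$, $v'-u'\le1$ with $X(v)-X(u)>x$ and $X(v')-X(u')<-x$ is $o(x\varphi(x))$ as $x\to\infty$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $u\in J_i$, $v\in J_{i+k}$. Since $u\le v$ we may take $k\ge0$, and $(k-1)\epsilon\le v-u\le1-\Lambda\epsilon$ gives $k\le x^2-\Lambda+1$. Apply Lemma~\ref{lem:local} with $A=1$ and $\operatorname{Var}\zeta=k\epsilon=1-\delta$. Then $\delta\le1$, and $\delta x^2=x^2-k\ge\Lambda-1\ge-1$, that is, $\delta\ge-\epsilon$; so $\delta$ is admissible. The sum of $e^{-(x^2-k)/2}$ over the admissible $k$ is at most $c\,e^{-\Lambda/2}$, and there are at most $\ell x^2+1$ values of $i$.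

(ii) Take $\Lambda=0$ in (i) and apply it to $X$ and $-X$.

(iii) On $D_i\cap D_{i'}$ there are integers $0\le k,k'\le x^2+1$ such that the supremum of $X(v)-X(u)+X(v')-X(u')$ over $u\in J_i$, $v\in J_{i+k}$, $u'\in J_{i'}$, $v'\in J_{i'+k'}$ exceeds $2x$. We apply Lemma~\ref{lem:local} with $A=2$. Put $a=x^2-k\ge-1$ and $b=x^2-k'\ge-1$. The intervals $[i\epsilon,(i+k)\epsilon]$ and $[i'\epsilon,(i'+k')\epsilon]$ overlap in length at most $(k-d)^+\epsilon$.

If $k\ge d$, then $\operatorname{Var}\zeta\le(k+k'+2(k-d))\epsilon=(3k+k'-2d)\epsilon=4(1-\delta)$ with $\delta x^2=(3a+b+2d)/4\ge-1$; and $\delta\le1$, since $3k+k'-2d\ge0$. Summing $e^{-\delta x^2/2}=e^{-(3a+b+2d)/8}$ over $k,k'$ gives at most $c\,e^{-d/4}$.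

If $k<d$, the overlap has length $0$ and $\operatorname{Var}\zeta=(k+k')\epsilon\le2+2\epsilon$, so $\delta=\frac12-\frac\epsilon2$ is admissible and $e^{-\delta x^2/2}=e^{1/4}e^{-x^2/4}$. There are at most $(x^2+2)^2\le2x^4$ such pairs $(k,k')$.

(iv) Apply Lemma~\ref{lem:local} with $A=2$ to $X(v)-X(u)-(X(v')-X(u'))$. Because of the minus sign, overlap only decreases the variance, so $\operatorname{Var}\zeta\le2+2\epsilon$, and $\delta=\frac12-\frac\epsilon2$ is admissible. There are $O_\ell(x^8)$ quadruples of cells, and $x^8\cdot x^{-1}\varphi(x)e^{-x^2/4}=o(x\varphi(x))$.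
\end{proof}

\section{Two scales are asymptotically independent}\label{sec:twoscales}

\subsection{The smallest case: one increment at each scale}

The dependence between $S(h)$ and $S(h')$, $h'<h$, comes from places where both scales have a large increment. Here is the basic estimate.

\begin{lemma}\label{lem:bivariate}
Let $(\xi,\xi')$ be a centered Gaussian pair with variances at most $1$ and $|\operatorname{Cov}(\xi,\xi')|\le\rho$, where $0\le\rho<1$. If $y,y'\ge0$, $y>\rho y'$ and $y'\ge\rho y$, then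
$$P(\xi>y,\ \xi'>y')\le\exp\Big(-\tfrac12y'^2-\frac{(y-\rho y')^2}{2(1-\rho^2)}\Big).$$
\end{lemma}

\begin{proof}
Put $\alpha=y-\rho y'>0$, $\alpha'=y'-\rho y\ge0$ and
$$\Theta=y^2+y'^2-2\rho yy'=(1-\rho^2)y'^2+(y-\rho y')^2>0 .$$
Then $\alpha y+\alpha'y'=\Theta$, and $\alpha+\rho\alpha'=(1-\rho^2)y$, $\alpha'+\rho\alpha=(1-\rho^2)y'$. Hence
$$\operatorname{Var}(\alpha\xi+\alpha'\xi')\le\alpha^2+\alpha'^2+2\rho\alpha\alpha'=\alpha(\alpha+\rho\alpha')+\alpha'(\alpha'+\rho\alpha)=(1-\rho^2)\Theta .$$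
The event implies $\alpha\xi+\alpha'\xi'>\Theta$, so by \eqref{eq:mills} its probability is at most $e^{-\Theta/(2(1-\rho^2))}$, which is the asserted bound.
\end{proof}

To see what this gives, take nested intervals $I'\subset I$ of lengths $h'=e^{-n'}$ and $h=e^{-n}$, with $n'=n+\delta$, and let $\xi=X(I)/\sqrt h$, $\xi'=X(I')/\sqrt{h'}$ be the normalized increments of $X$ over $I$ and $I'$. Their correlation is $\rho=\sqrt{h'/h}=e^{-\delta/2}$. For the levels $y=\sqrt{2n}$, $y'=\sqrt{2n'}$ the lemma gives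
$$P(\xi>y,\xi'>y')\le e^{-n'}\exp\Big(-\frac{n\,(1-\rho\sqrt{1+\delta/n})^2}{1-\rho^2}\Big),$$
and for large $n$ and small $\delta$ the numerator is close to $n(\delta/2)^2$ and the denominator to $\delta$, so the second factor is about $e^{-n\delta/4}$. Up to powers of $n$ there are $e^n$ essentially different positions for $I$, and for each of them $h/h'=e^{\delta}$ positions for $I'$ meeting $I$. So the expected number of joint exceedances is at most a power of $n$ times
$$e^n\cdot e^\delta\cdot e^{-n-\delta}\cdot e^{-n\delta/4}=e^{-n\delta/4}.$$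
It tends to $0$ once $\delta\ge n^{-1+\gamma}$ with $\gamma>0$, however large the power. For $n_k=k^\beta$, $\beta\le1$, the gaps $n_{k+1}-n_k\sim\beta\, n_k^{1-1/\beta}$ are of this kind exactly when $\beta>\frac12$; at $\beta=\frac12$ the product $n\delta$ stays bounded and this estimate gives nothing.

\subsection{The general statement}

\begin{lemma}\label{lem:indep}
Fix $x(\cdot)$ as in \eqref{eq:level} and $\beta\in(\frac12,1]$. Let $n_k=k^\beta$, $h_k=e^{-n_k}$ and $A_k=\{S(h_k)\le\sqrt{h_k}\,x(n_k)\}$. Then, as $K\to\infty$, uniformly in $K\le k<k'\le2K$,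
$$P(A_k\cap A_{k'})\le(1+o(1))P(A_k)P(A_{k'}).$$
\end{lemma}

\begin{proof}
Write $n=n_k$, $n'=n_{k'}$, so $n<n'\le2n$, and write $h,h',x,x'$ accordingly. Put $\rho=\sqrt{h'/h}=e^{-(n'-n)/2}$. We use common blocks for both scales, of length $nh$: in the notation of Section~\ref{sec:blocks} they have $\ell=n$ at scale $h$ and $\ell'=\ell h/h'$ at scale $h'$. Let $m=\lfloor1/(\ell h)\rfloor$. For a block $J$ of length $\ell h=\ell'h'$ let $E$ be the event that $W_h$ over $J$ exceeds $\sqrt h\,x$, and $E'$ the event that $W_{h'}$ over $J$ exceeds $\sqrt{h'}\,x'$. Their probabilities are $q=q_\ell(x)$ and $q'=q_{\ell'}(x')$. All estimates below hold for $K$ large, uniformly in $k,k'$.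

\medskip
\emph{Step 1: $m\,P(E\cap E')\to0$.} We reduce to finitely many pairs of intervals and apply Lemma~\ref{lem:bivariate}.

\emph{Discretization.} Cut $J$ into cells of length $hn^{-4}$ (the last one possibly shorter), and also into cells of length $h'n'^{-4}$. Let $F$ (resp.\ $F'$) be the event that $X$ oscillates by more than $\sqrt h/n$ (resp.\ $\sqrt{h'}/n'$) on some cell of the first (resp.\ second) grid. The oscillation over an interval of length $\Delta$ exceeds $z$ with probability at most $P(\sup_{[0,\Delta]}|X|>z/2)\le4e^{-z^2/(8\Delta)}$. The grids have at most $2n^5$ and $2nn'^4h/h'$ cells, so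
$$P(F)\le8n^5e^{-n^2/8},\qquad P(F')\le8nn'^4\frac h{h'}e^{-n'^2/8}.$$
As $m\le e^n$ and $h/h'=e^{n'-n}$, we get $m(P(F)+P(F'))\to0$.

On $E\setminus F$ there are $u\le v$ in $J$ with $v-u\le h$ and $|X(v)-X(u)|>\sqrt h\,x>2\sqrt h/n$. So $u,v$ are not in one cell. Rounding $u$ up and $v$ down to the grid changes the increment by at most $2\sqrt h/n$, and gives an interval $I$ with grid endpoints, $|I|\le h$, whose increment satisfies $|X(I)|>\sqrt h\,y$, where $y=x-2/n>0$. There are at most $3n^5$ left endpoints and, for each, at most $2n^4$ right endpoints, so at most $6n^9$ such $I$. In the same way, on $E'\setminus F'$ there is an interval $I'$, $|I'|\le h'$, with $|X(I')|>\sqrt{h'}\,y'$, $y'=x'-2/n'$, among at most $3nn'^4\frac h{h'}\cdot2n'^4=6nn'^8h/h'$ intervals.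

\emph{The levels.} Fix $I,I'$ and signs, and let $\xi=\pm X(I)/\sqrt h$, $\xi'=\pm X(I')/\sqrt{h'}$. The variances are at most $1$, and the covariance is at most $|I\cap I'|/\sqrt{hh'}\le\rho$ in absolute value. We compare $y$ and $y'$. Since $|g'|\le2/n$ on $[n,n']$, $x'^2-x^2\le3(n'-n)=6\log\frac1\rho$, so $0\le x'-x\le\frac3x\log\frac1\rho$. Also $0\le\frac2n-\frac2{n'}\le\frac4{n^2}\log\frac1\rho$. Hence $0\le y'-y\le\frac4x\log\frac1\rho$. With $\rho\log\frac1\rho\le1-\rho$,
$$y-\rho y'=(1-\rho)y-\rho(y'-y)\ge(1-\rho)(y-4/x)\ge(1-\rho)x/2>0,\qquad y'-\rho y\ge0 .$$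
So Lemma~\ref{lem:bivariate} applies. Its first factor is at most $2e^{-n'}$, because $y'^2\ge x'^2-4x'/n'\ge2n'-4x'/n'$ and $x'/n'\to0$. For the second,
$$\frac{(y-\rho y')^2}{2(1-\rho^2)}\ge\frac{(1-\rho)x^2}{8(1+\rho)}\ge\frac{(1-\rho)x^2}{16}\ge\frac{(1-\rho)n}8 .$$
Hence $P(\xi>y,\xi'>y')\le2e^{-n'}e^{-(1-\rho)n/8}$.

\emph{Summation.} By concavity, $1-\rho=1-e^{-(n'-n)/2}\ge\frac14\min(1,n'-n)$. Summing over four sign choices and all pairs $(I,I')$, the contribution to $mP(E\cap E')$ is at most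
$$e^n\cdot6n^9\cdot6nn'^8e^{n'-n}\cdot8e^{-n'}e^{-n\min(1,n'-n)/32}=288\,n^{10}n'^8\,e^{-n\min(1,n'-n)/32}.$$
Finally $n'-n\ge\beta(2K)^{\beta-1}$ and $n\ge K^\beta$, so $n\min(1,n'-n)\ge c_\beta K^{2\beta-1}$ with $c_\beta>0$. Since $2\beta-1>0$ and $n,n'\le(2K)^\beta$, the bound tends to $0$ uniformly. This is where $\beta>\frac12$ is used.

\medskip
\emph{Step 2: comparison of the exponents.} There are $m$ disjoint blocks in $[0,1]$, and on $A_k\cap A_{k'}$ none of them satisfies $E\cup E'$. By independence and Step~1,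
$$P(A_k\cap A_{k'})\le(1-P(E\cup E'))^m\le e^{-m(q+q'-P(E\cap E'))}=e^{-m(q+q')+o(1)} .$$
For the right side of the lemma apply \eqref{eq:lower} to $A_k$ with $\ell$ and to $A_{k'}$ with $\ell'$, with $N$ and $N'$ blocks. Since $(\ell'-1)h'=\ell h-h'\ge(\ell-1)h$, both $N$ and $N'$ are at most $\frac1{(\ell-1)h}+2$. By Lemma~\ref{lem:tails}(ii),
$$q\le c_1\ell x\varphi(x),\qquad q'\le c_1\ell\frac h{h'}x'\varphi(x'),$$
and by \eqref{eq:xphi} both are $O(n(\log n)^{c_2}e^{-n})$ for some $c_2$. In particular $q,q'\le\frac12$, and $Nq^2+N'q'^2\to0$, so that $P(A_k)P(A_{k'})\ge e^{-Nq-N'q'-o(1)}$. It remains to replace $m$ by $N$ and $N'$. Both $N-m$ and $N'-m$ are at most $\frac1{\ell(\ell-1)h}+3\le\frac2{\ell^2h}+3$, so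
$$(N-m)q+(N'-m)q'\le c_1\Big(\frac2\ell+3\ell h\Big)\Big(\frac{x\varphi(x)}h+\frac{x'\varphi(x')}{h'}\Big)\to0 ,$$
because $\ell=n$ while the last bracket is at most a power of $\log n$ by \eqref{eq:xphi}. Hence $e^{-m(q+q')+o(1)}\le e^{-Nq-N'q'+o(1)}\le(1+o(1))P(A_k)P(A_{k'})$.
\end{proof}

The choice $\ell=n$ is a compromise: $\ell$ must beat the power of $\log n$ in the last display, and it must be at most a power of $n$ in Step~1.

\begin{corollary}\label{cor:io}
If in Lemma~\ref{lem:indep} $\Sigma_K:=\sum_{k=K}^{2K}P(A_k)\to\infty$ as $K\to\infty$, then almost surely infinitely many $A_k$ occur.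
\end{corollary}

\begin{proof}
The number of $A_k$, $K\le k\le2K$, that occur has mean $\Sigma_K$ and, by Lemma~\ref{lem:indep}, variance at most $\Sigma_K+o(1)\Sigma_K^2$. By Chebyshev's inequality it vanishes with probability at most $\Sigma_K^{-1}+o(1)\to0$. Hence $P(\bigcup_{k\ge K}A_k)=1$ for every $K$.
\end{proof}

\section{Proof of Theorem~\ref{thm:conj}}\label{sec:proof1}

\begin{proof}[Proof of Theorem~\ref{thm:conj}]
\emph{The case $C>-2$.} Let $x=x_{C,0}$, and use Lemma~\ref{lem:indep} with $\beta=1$, so $n_k=k$. In \eqref{eq:lower} take $\ell=n$. By Lemma~\ref{lem:tails}(ii) and \eqref{eq:xphi}, $q\to0$ and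
$$Nq+Nq^2\le c\,\frac{x\varphi(x)}h\le c\,(\log n)^{-C/2}$$
for large $n$, where the last $c$ may depend on $C$. Since $-C/2<1$, this is $o(\log n)$. Hence $P(A_k)\ge k^{-1/2}$ for large $k$ and $\sum_{k=K}^{2K}P(A_k)\to\infty$. By Corollary~\ref{cor:io}, almost surely $S(h_k)\le h_k^{1/2}\psi(1/h_k)$ for infinitely many $k$, so $\psi\in U$.

\medskip
\emph{The case $C<-2$.} Choose $C'$ with $C<C'<-2$ and write $x_C=x_{C,0}$, $x_{C'}=x_{C',0}$. Let $n_k=\sqrt{2k}$ and $h_k=e^{-n_k}$; then $n_{k+1}-n_k=2/(n_{k+1}+n_k)\le1/n_k$. Suppose $S(h)\le\sqrt h\,x_C(n)$ for some $h\in[h_{k+1},h_k]$. By monotonicity of $S$ and of $x_C$, $S(h_{k+1})^2\le S(h)^2\le h_k\,x_C(n_{k+1})^2$, so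
$$\frac{S(h_{k+1})^2}{h_{k+1}}\le e^{1/n_k}x_C(n_{k+1})^2\le x_C(n_{k+1})^2+2+o(1)\le x_{C'}(n_{k+1})^2$$
for large $k$: the second inequality holds because $x_C(n)^2\sim2n$, and the third because $(C'-C)\log\log n_{k+1}\to\infty$. By \eqref{eq:upper} with $\ell=2$, Lemma~\ref{lem:qlower} and \eqref{eq:xphi},
$$P\big(S(h_k)\le\sqrt{h_k}\,x_{C'}(n_k)\big)\le\exp\big(-c(\log n_k)^{-C'/2}\big)\le n_k^{-4}=(2k)^{-2}$$
for large $k$, because $-C'/2>1$. By the Borel--Cantelli lemma, almost surely only finitely many of these events occur. Hence $S(h)>\sqrt h\,\psi(1/h)$ for all small $h$, that is, $\psi\in L$.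
\end{proof}

\section{The sharp tail: reduction to a constant}\label{sec:reduction}

For Theorems~\ref{thm:sharp} and~\ref{thm:limit} we need the exact asymptotics of $q_\ell$. A large increment typically has $v-u$ within $O(x^{-2})$ of $1$; so we zoom in, on the scale $x^{-2}$, on the two endpoints $u=sx^{-2}$ and $v=1+rx^{-2}$. Let $B_1(r)$, $r\in\mathbb R$, and $B_2(s)$, $s\ge0$, be independent standard Brownian motions, $B_1(0)=B_2(0)=0$. Write $r^-=\max(-r,0)$ and put
$$Z(s,r)=B_1(r)-r^-+B_2(s)-s,\qquad H(T)=E\exp\sup_{0\le s\le T,\ r\le s}Z(s,r).$$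
The terms $-r^-$ and $-s$ express the cost of shortening the window $[0,1]$ from the right or from the left; lengthening it to the right has no cost, but the constraint $v-u\le1$, that is $r\le s$, must be respected. Recall that $\sup_{t\ge0}(B(t)-at)\sim\mathrm{Exp}(2a)$ (rate $2a$) for a standard Brownian motion $B$ and $a>0$. So $\sup_{r\le0}(B_1(r)-|r|)\sim\mathrm{Exp}(2)$ has a finite exponential moment at $1$. The supremum in $H(T)$ is at most the sum of this variable, $\max_{[0,T]}B_1$ and $\max_{[0,T]}B_2$, which are independent; hence $H(T)<\infty$.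

\begin{lemma}\label{lem:piT}
Let $\pi(T,x)=P\big(\sup\{X(v)-X(u):0\le u\le Tx^{-2},\ u\le v\le u+1\}>x\big)$. Then $\pi(T,x)/\Psi(x)\to H(T)$ as $x\to\infty$.
\end{lemma}

\begin{proof}
Put $\epsilon=x^{-2}$, $u=s\epsilon$, $v=1+r\epsilon$. Let $\mathcal S_\Lambda$ be the supremum of $X(v)-X(u)$ over $0\le s\le T$, $s-\Lambda\le r\le s$, that is, with the further restriction $v\ge u+1-\Lambda\epsilon$, and let $\pi_\Lambda=P(\mathcal S_\Lambda>x)$. By Lemma~\ref{lem:tails}(i) with $\ell=T\epsilon$, for large $x$,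
\begin{equation}\label{eq:piLambda}
|\pi(T,x)-\pi_\Lambda|\le c(T+1)x^{-1}\varphi(x)e^{-\Lambda/2}.
\end{equation}

\emph{Conditioning on $\xi=X(1)$.} On $[0,1]$ represent $X(t)=t\xi+X^*(t)-tX^*(1)$ with a Brownian motion $X^*$; here $\xi$, $X^*$ and $(X(1+t)-X(1))_{t\ge0}$ are independent. Given $\xi=x-y/x$, set
$$B_2(s)=-xX^*(s\epsilon),\qquad B_1(r)=\begin{cases}x\big(X^*(1+r\epsilon)-X^*(1)\big),&r\le0,\\ x\big(X(1+r\epsilon)-X(1)\big),&r\ge0.\end{cases}$$
For $x$ large the time intervals used by $B_1$ and $B_2$ for $0\le s\le T$, $-\Lambda\le r\le T$ are disjoint, so on these ranges $B_1,B_2$ are independent Brownian motions. For $r\le0$ we have $X(v)=\xi+r\epsilon\xi+(X^*(v)-X^*(1))-r\epsilon X^*(1)$, for $r\ge0$ we have $X(v)=\xi+(X(v)-X(1))$, and $X(u)=s\epsilon\xi+X^*(s\epsilon)-s\epsilon X^*(1)$. Since $x(\xi-x)=-y$ and $x\epsilon=1/x$,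
$$x\big(X(v)-X(u)-x\big)=-y+B_1(r)-\tfrac\xi xr^-+B_2(s)-\tfrac\xi xs+\text{error},\qquad|\text{error}|\le(T+\Lambda)\frac{|X^*(1)|}x .$$
The law of $(B_1,B_2)$ on these ranges does not depend on $x$, and for fixed $y$ we have $\xi/x\to1$ while the error tends to $0$ in probability. So $P(\mathcal S_\Lambda>x\mid\xi=x-y/x)$ tends to $P(\sup_{0\le s\le T,\ s-\Lambda\le r\le s}Z>y)$ for all but countably many $y$.

\emph{Integration.} Since $\varphi(x-y/x)=\varphi(x)e^{y-y^2/(2x^2)}$,
$$\pi_\Lambda=\frac{\varphi(x)}x\int_{-\infty}^\infty e^{y-y^2/(2x^2)}\,P(\mathcal S_\Lambda>x\mid\xi=x-y/x)\,dy .$$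
For $y\le0$ the integrand is at most $e^y$. For $0<y\le x^2$ we have $\xi\ge0$, the drift terms are nonpositive, and the conditional probability is at most
$$P\Big(\sup_{[-\Lambda,T]}|B_1|+\sup_{[0,T]}|B_2|+(T+\Lambda)|X^*(1)|>y\Big),$$
which has a Gaussian tail bound in $y$, uniform in large $x$. The part $y>x^2$, i.e.\ $\xi<0$, forces $X(v)-X(1)-X(u)>x$; then one of $|X(v)-X(1)|$, $|X(u)|$ exceeds $x/2$, with $u$ and $v$ within $(T+\Lambda)x^{-2}$ of $0$ and $1$, an event of probability $O(e^{-c_{T,\Lambda}x^4})$. By dominated convergence and $\int e^yP(\Upsilon>y)\,dy=Ee^\Upsilon$,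
$$\frac{\pi_\Lambda}{\Psi(x)}\to E\exp\sup_{0\le s\le T,\ s-\Lambda\le r\le s}Z .$$
Let $\Lambda\to\infty$: the right side increases to $H(T)$ by monotone convergence, and \eqref{eq:piLambda} controls the difference.
\end{proof}

\begin{lemma}\label{lem:qsharp}
If $H=\lim_{T\to\infty}H(T)/T$ exists, then for fixed $\ell\ge2$, $q_\ell(x)\sim2H(\ell-1)\,x\varphi(x)$.
\end{lemma}

\begin{proof}
Let $q_\ell^+(x)$ be the probability that some pair $u\le v$ in $[0,\ell]$ with $v-u\le1$ has $X(v)-X(u)>x$. By symmetry and Lemma~\ref{lem:tails}(iv), $q_\ell=2q_\ell^+-o(x\varphi(x))$, so it suffices to show $q_\ell^+(x)\sim H(\ell-1)x\varphi(x)$.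

\emph{Upper bound.} Let $\vartheta\in(0,1)$. Cover $u\in[0,\ell-1+\vartheta]$ by $\lceil(\ell-1+\vartheta)x^2/T\rceil$ intervals of length $Tx^{-2}$, each contributing at most $\pi(T,x)$. If $u\ge\ell-1+\vartheta$, then $v-u\le1-\vartheta$, and Lemma~\ref{lem:tails}(i) with $\Lambda=\vartheta x^2$ gives a contribution $o(x\varphi(x))$. By Lemma~\ref{lem:piT}, $\limsup q_\ell^+/(x\varphi(x))\le(\ell-1+\vartheta)H(T)/T$. Let $\vartheta\to0$ and $T\to\infty$.

\emph{Lower bound.} For an integer $T$, take groups of $T$ consecutive cells $J_i$ in $[0,\ell-1]$, separated by gaps of $G=\lceil\sqrt T\rceil$ cells; for $u$ in these cells all $v\le u+1$ lie in $[0,\ell]$. The event $\bigcup D_i$ over one group has probability $\pi(T,x)$. The indices of two cells in different groups differ by more than $\sqrt T$. So Bonferroni's inequality for the groups, a union bound over the cells, and Lemma~\ref{lem:tails}(iii) give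
$$q^+_\ell\ge\Big\lfloor\frac{(\ell-1)x^2}{T+G}\Big\rfloor\Big[\pi(T,x)-\frac{c\,T\varphi(x)}x\Big(\sum_{d\ge\sqrt T}e^{-d/4}+\ell x^6e^{-x^2/4}\Big)\Big].$$
Let $x\to\infty$, then $T\to\infty$. The gaps are long enough that $T\sum_{d\ge\sqrt T}e^{-d/4}\to0$ and short enough that $G/T\to0$.
\end{proof}

\section{The constant: $H=\sqrt2$}\label{sec:constant}

We show that $H=\lim H(T)/T$ exists and equals $\sqrt2$. The method is a last-exit decomposition under an infinite measure that makes the relevant process stationary.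

\subsection{Warm-up: windows of length exactly one}\label{ss:warm}

Windows of length exactly one correspond to the diagonal $r=s$, where $Z(s,s)$ for $s\ge0$ is $B_1(s)+B_2(s)-s$, which has the law of $\sqrt2B(s)-s$ for a standard Brownian motion $B$. To show the method in this simpler setting, we check that $H_0(T)=E\exp\sup_{0\le s\le T}(\sqrt2B(s)-s)<\infty$ satisfies $H_0(T)/T\to1$.

Let $\mu_0=e^{-w}dw\otimes P$, $w\in\mathbb R$, and $F_0(s)=w+\sqrt2B(s)-s$. Since $\int e^{-w}1\{w+\theta>0\}\,dw=e^\theta$, $H_0(T)=\mu_0(\sup_{[0,T]}F_0>0)$. Fix $\eta>0$. Substituting $w=F_0(\eta)-\sqrt2B(\eta)+\eta$ turns $e^{-w}dw$ into $e^{-F}dF\cdot e^{\sqrt2B(\eta)-\eta}$, $F=F_0(\eta)$. The last factor is the Cameron--Martin density that gives $B$ the drift $\sqrt2$ on $[0,\eta]$. So $F_0(\eta)$ has density $e^{-F}$, as $F_0(0)$ does, and is independent of the path of $B$ on $[0,\eta]$, on which $\sqrt2B(s)-s$ now has drift $+1$; increments after time $\eta$ are unaffected. Hence the law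 of $F_0$ is shift-invariant, and
$$H_0(T)-H_0(T-\eta)=\mu_0\Big(\sup_{[0,\eta)}F_0>0,\ \sup_{[\eta,T]}F_0\le0\Big)$$
decreases, as $T\to\infty$, to the measure of the event that $F_0$ is positive somewhere in $[0,\eta)$ and nowhere in $[\eta,\infty)$. Averaging these differences over $T=\eta,2\eta,3\eta,\dots$ and using that $H_0$ is monotone, we see that $\lim H_0(T)/T$ exists and equals this measure divided by $\eta$, for every $\eta$. Given $F_0(\eta)=-f\le0$, the future stays nonpositive with probability $P(\sup_t(\sqrt2B(t)-t)\le f)=1-e^{-f}$. Read backward from $\eta$, the past is $-f+\sqrt2\hat B(a)-a$ with a Brownian motion $\hat B$. Therefore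
$$\lim_{T\to\infty}\frac{H_0(T)}T=\frac1\eta\int_0^\infty e^f(1-e^{-f})\,P\Big(\max_{a\le\eta}(\sqrt2\hat B(a)-a)>f\Big)df .$$
Put $f=\sqrt{2\eta}\,z$ and let $\eta\to0$. The probability is at most $2\Psi(z)$ and tends to $2\Psi(z)$, and $(e^f-1)\sqrt{2\eta}/\eta$ is at most $2ze^{\sqrt2z}$ for $\eta\le1$ and tends to $2z$. So the limit is $\int_0^\infty2z\cdot2\Psi(z)\,dz=1$, since $\int_0^\infty z\Psi(z)\,dz=\frac12\int_0^\infty z^2\varphi(z)\,dz=\frac14$.

For $H$ the same steps work, but the process now has to remember how far its running maximum is above the present position.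

\subsection{The last-exit formula}

Let $\mu=e^{-w}dw\otimes P$, $w\in\mathbb R$. For $s\ge0$ put $M(s)=\max_{[0,s]}B_1$, $Q_0=\sup_{r\le0}(B_1(r)+r)\sim\mathrm{Exp}(2)$,
$$R(s)=\sup_{r\le s}(B_1(r)-r^-)=Q_0\vee M(s),\qquad D(s)=w+B_1(s)+B_2(s)-s,\qquad Q=R-B_1,$$
and $F(s)=D(s)+Q(s)=w+R(s)+B_2(s)-s$. Thus $F(s)=w+\sup_{r\le s}Z(s,r)$, and $H(T)=\mu(\sup_{[0,T]}F>0)$. The state of the process is the pair $(D,Q)$: $D$ is the diagonal process of the warm-up and $Q\ge0$ is the distance to the running maximum.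

\emph{Stationarity.} Fix $\eta>0$. Substituting $w=D(\eta)-B_1(\eta)-B_2(\eta)+\eta$ turns $e^{-w}dw$ into
$$e^{-D}dD\cdot e^{B_1(\eta)-\eta/2}\,e^{B_2(\eta)-\eta/2}.$$
By Cameron--Martin, under $\mu$ the variable $D(\eta)$ has density $e^{-D}$ and is independent (product measure) of the path of $B_1$ on $(-\infty,\eta]$ and of $B_2$ on $[0,\eta]$. These paths have the law $\tilde P$ under which $B_1$ has drift $+1$ on $[0,\eta]$, $b_2(s):=B_2(s)-s$ is a standard Brownian motion on $[0,\eta]$, the past $(B_1(r))_{r\le0}$ has its old law, so that $Q_0\sim\mathrm{Exp}(2)$ as before, and all three are independent. Increments after time $\eta$ are standard and independent of everything.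

Under $\tilde P$, write $a=\eta-r$ in the definition of $Q(\eta)$. Then $Q(\eta)=\sup_{a\ge0}\hat B(a)$, with $\hat B(a)=B_1(\eta-a)-B_1(\eta)$ for $a\le\eta$ and $\hat B(a)=\hat B(\eta)+B_1(\eta-a)+(\eta-a)$ for $a>\eta$. In both ranges $\hat B$ moves as a Brownian motion with drift $-1$, so $Q(\eta)\sim\mathrm{Exp}(2)$. Thus $(D,Q)$ has the same $\mu$-law at time $\eta$ as at time $0$, where $D(0)=w$ and $Q(0)=Q_0$. Moreover, with $B_i'(t)=B_i(\eta+t)-B_i(\eta)$ and $M'(t)=\max_{[0,t]}B_1'$,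
\begin{equation}\label{eq:future}
F(\eta+t)=D(\eta)+Q(\eta)\vee M'(t)+B_2'(t)-t ,
\end{equation}
because $R(\eta+t)-B_1(\eta)=Q(\eta)\vee M'(t)$. Hence the $\mu$-law of $F$ is shift-invariant.

\emph{Last exit.} Consequently
$$H(T)-H(T-\eta)=\mu\Big(\sup_{[0,\eta)}F>0,\ \sup_{[\eta,T]}F\le0\Big),$$
which decreases as $T\to\infty$ to $\mu(G_\eta)$, $G_\eta=\{\sup_{[0,\eta)}F>0,\ \sup_{[\eta,\infty)}F\le0\}$ (the measures are finite, since $H(T)<\infty$). As in the warm-up, since $H(\cdot)$ is monotone, $H=\lim H(T)/T$ exists and $H=\mu(G_\eta)/\eta$ for every $\eta>0$.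

\emph{Future and past of time $\eta$.} By \eqref{eq:future}, given $F(\eta)=-f\le0$ and $Q(\eta)=Q$, the conditional probability that $F\le0$ after $\eta$ is
$$p(f,Q)=P\big((M(t)-Q)^++B_2(t)-t\le f\ \text{ for all }t\ge0\big)\le P\Big(\sup_t(B_2(t)-t)\le f\Big)=1-e^{-2f}\le2f .$$
For the past put $\hat b(a)=b_2(\eta-a)-b_2(\eta)$; then $F(\eta-a)-F(\eta)=\hat b(a)-(R(\eta)-R(\eta-a))$. Under $\tilde P$, $\hat b$ is a Brownian motion independent of $B_1$, hence of $R$ and $Q(\eta)$. Since $D(\eta)=-f-Q(\eta)$,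
$$\mu(G_\eta)=\int_0^\infty\tilde E\Big[e^{f+Q(\eta)}\,p(f,Q(\eta));\ \sup_{0<a\le\eta}\{\hat b(a)-(R(\eta)-R(\eta-a))\}>f\Big]df .$$
We replace the event by $\{\max_{[0,\eta]}\hat b>f\}$, of probability $2\Psi(f/\sqrt\eta)$. Since $R$ is nondecreasing, this gives an upper bound. The two events agree on $\{M(\eta)\le Q_0\}$, where $R$ is constant on $[0,\eta]$; so the error is at most
$$\int_0^\infty e^f\cdot2f\cdot2\Psi(f/\sqrt\eta)\,df\cdot\tilde E\big[e^{Q(\eta)};M(\eta)>Q_0\big]=o(\eta)\qquad(\eta\to0).$$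
Indeed the integral is $O(\eta)$ (put $f=\sqrt\eta z$), and the last factor tends to $0$ by uniform integrability, because $Q(\eta)\sim\mathrm{Exp}(2)$ for every $\eta$ and $\tilde P(M(\eta)>Q_0)\to0$. After the replacement $Q(\eta)$ and $\hat b$ are independent, so with $f=\sqrt\eta z$
\begin{equation}\label{eq:Hp}
H=\lim_{\eta\to0}\int_0^\infty\!\!\int_0^\infty2e^{-Q}e^{\sqrt\eta z}\,\frac{p(\sqrt\eta z,Q)}{\sqrt\eta}\,2\Psi(z)\,dz\,dQ=\int_0^\infty e^{-Q}p_0(Q)\,dQ,\qquad p_0(Q)=\lim_{f\downarrow0}\frac{p(f,Q)}f .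
\end{equation}
Here we used dominated convergence ($p\le2f$) and $\int_0^\infty2z\Psi(z)\,dz=\frac12$. The existence of $p_0(Q)$ for $Q>0$ is shown next.

\subsection{A comparison of two passage times}

Fix $Q>0$. The event defining $p(f,Q)$ couples the running maximum of $B_1$ with the path
$$V(t)=t-B_2(t),$$
a Brownian motion with drift $+1$, through its future infimum. Williams' path decomposition describes that infimum. Let $-\mathcal E=\inf V$, attained at the time $\varrho$, let $V^\uparrow(t)=V(\varrho+t)+\mathcal E$, and put $\sigma_z=\inf\{t:V(t)>z\}$ and $\lambda_z=\sup\{t:V^\uparrow(t)\le z\}$. \emph{Then \cite{Williams}: $\mathcal E\sim\mathrm{Exp}(2)$; $V^\uparrow$ is independent of $(\mathcal E,\varrho)$; given $\mathcal E=e$, $\varrho$ has the law of $\sigma_e$; and, for $a>0$, $(V^\uparrow(t))_{0\le t\le\lambda_a}$ has the law of $(a-V(\sigma_a-t))_{0\le t\le\sigma_a}$.}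

Under the last identity $(\lambda_z)_{z\le a}$ corresponds to $(\sigma_a-\sigma_{(a-z)-})_{z\le a}$ (with $\sigma_{0-}=0$): the last time at which $a-V(\sigma_a-t)\le z$ is $\sigma_a$ minus the first time at which $V\ge a-z$. As $\sigma$ has stationary independent increments and no fixed jumps, $(\lambda_z)_{z\ge0}$ has the law of $\sigma$, a subordinator with
\begin{equation}\label{eq:sigma}
Ee^{-q\sigma_z}=e^{-z(\sqrt{1+2q}-1)}.
\end{equation}

\emph{Rewriting the event.} The condition $(M(t)-Q)^+\le f+V(t)$ for all $t$ says that $\mathcal E\le f$ and $M(t)\le Q+f+V(t)$ for all $t$. As $M$ is nondecreasing, the second part is equivalent to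
\begin{equation}\label{eq:infcond}
M(t)\le Q+f+\inf_{s\ge t}V(s)\qquad\text{for all }t\ge0 .
\end{equation}
For $t\le\varrho$ the infimum is $-\mathcal E$, so this case follows from $t=\varrho$. For $t\ge\varrho$, \eqref{eq:infcond} is equivalent to
$$M(\varrho+\lambda_z)\le Q+f-\mathcal E+z\qquad\text{for all }z\ge0 .$$
For necessity take $t=\varrho+\lambda_z$ and use $\inf_{s\ge\lambda_z}V^\uparrow(s)=z$. For sufficiency let $z=\inf_{s\ge t-\varrho}V^\uparrow(s)$; the infimum is attained, so $t-\varrho\le\lambda_z$ and $M(t)\le M(\varrho+\lambda_z)$. Finally let $\tau_a=\inf\{t:B_1(t)>a\}$. Since $M(t)\le a$ if and only if $t\le\tau_a$, the condition reads $\varrho+\lambda_z\le\tau_{Q+f-\mathcal E+z}$ for all $z\ge0$. Hence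
$$p(f,Q)=\int_0^f2e^{-2e}\,P\big(\varrho_e+\sigma_z\le\tau_{Q+f-e+z}\ \text{ for all }z\ge0\big)\,de ,$$
where $\varrho_e$ has the law of $\sigma_e$, and $\varrho_e$, $\sigma$, $\tau$ are independent.

\emph{The limit $f\downarrow0$.} By the strong Markov property $\tau_{a+z}=\tau_a+\tau'_z$ with a copy $\tau'$ of $\tau$ independent of $\tau_a$. Let
$$Y_z=\tau'_z-\sigma_z,\qquad I=-\inf_{z\ge0}Y_z\ge0 .$$
The inner probability is $P(\varrho_e+I\le\tau_{Q+f-e})$ with independent variables. By monotonicity of passage times it is at most $P(I\le\tau_{Q+f})$ and at least $P(\varrho_f+I\le\tau_Q)$. Both tend to $P(I\le\tau_Q)$ as $f\downarrow0$: the first because $\tau_{Q+f}\downarrow\tau_Q$, the second because $\varrho_f\to0$ in probability and the law of $\tau_Q$ is continuous ($Q>0$). So $p_0(Q)=2P(I\le\tau_Q)$. For a Brownian motion $B$ independent of $I$ the reflection principle gives $P(I\le\tau_Q)=P(\max_{[0,I]}B\le Q)=P(|B(I)|\le Q)$, and \eqref{eq:Hp} becomes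
\begin{equation}\label{eq:HI}
H=2\int_0^\infty e^{-Q}P(|B(I)|\le Q)\,dQ=2\,E\,e^{-|B(I)|}.
\end{equation}

\subsection{The law of $I$}

$Y$ is a real L\'evy process. It is not compound Poisson, and $Y_z\to+\infty$ a.s., because $\sigma_z/z\to1$, while $\tau'_z/z\to\infty$ as $E\tau_1=\infty$. Recall that the ladder height processes of $Y$ record the successive new maxima of $Y$ (ascending) and of $-Y$ (descending) on the local time scale. They are subordinators, possibly killed, and their Laplace exponents $k_\pm$ have the form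
$$k(\theta)=k(0)+\mathsf d\,\theta+\int_{(0,\infty)}(1-e^{-\theta y})\,\Pi(dy),\qquad k(0),\mathsf d\ge0,\quad\int(1\wedge y)\,\Pi(dy)<\infty .$$
In particular, for $\Re\theta\ge0$,
\begin{equation}\label{eq:kbounds}
|k(\theta)|\le c(1+|\theta|),\qquad\Re k(\theta)\ge k(0),
\end{equation}
with $c$ depending on $k$. Wiener--Hopf factorization \cite[Ch.~VI]{Bertoin} says: \emph{for some constant $c_*>0$,}
\begin{equation}\label{eq:WH}
-\log Ee^{-qY_1}=c_*\,k_+(q)\,k_-(-q)\qquad(q\in i\mathbb R);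
\end{equation}
\emph{moreover, as $Y_z\to+\infty$, $k_-(0)>0$, and $Ee^{-\theta I}=k_-(0)/k_-(\theta)$ for $\theta\ge0$.} So we must find $k_-$ up to a constant, by factoring the left side of \eqref{eq:WH} explicitly.

\emph{An explicit factorization.} For $q\in i\mathbb R$ put $v=\sqrt{2q}$, $u=\sqrt{1-2q}$ (principal branches). Since $Ee^{-q\tau_z}=e^{-z\sqrt{2q}}$ and by \eqref{eq:sigma}, $-\log Ee^{-qY_1}=u+v-1$. Because $u^2+v^2=1$,
$$(u+v-1)(u+v+1)=2uv,\qquad(1+u+v)^2=2(1+u)(1+v).$$
Both $1+u+v$ and $\sqrt{1+u}\sqrt{1+v}$ have positive real part (the two roots have arguments in $(-\frac\pi4,\frac\pi4)$), so $1+u+v=\sqrt2\sqrt{1+u}\sqrt{1+v}$. Dividing,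
$$u+v-1=\chi_+(q)\chi_-(q),\qquad\chi_+(q)=\frac{\sqrt{2q}}{\sqrt{1+\sqrt{2q}}},\qquad\chi_-(q)=\frac{\sqrt2\,\sqrt{1-2q}}{\sqrt{1+\sqrt{1-2q}}} .$$
Here $\chi_+$ is analytic in $\Re q>0$, continuous on $\Re q\ge0$, and zero-free except at $0$; $\chi_-$ is analytic in $\Re q<0$ and continuous on $\Re q\le0$.

\emph{Uniqueness.} Define
$$\Phi(q)=\frac{k_+(q)}{\chi_+(q)}\quad(\Re q\ge0,\ q\ne0),\qquad\Phi(q)=\frac{\chi_-(q)}{c_*\,k_-(-q)}\quad(\Re q\le0,\ q\ne0).$$
By \eqref{eq:kbounds}, $\Re k_-(-q)\ge k_-(0)>0$ for $\Re q\le0$, so the second quotient makes sense. By \eqref{eq:WH} the two definitions agree on $i\mathbb R\setminus\{0\}$. So $\Phi$ is continuous on $\mathbb C\setminus\{0\}$ and analytic off the imaginary axis, hence analytic on $\mathbb C\setminus\{0\}$ by Morera's theorem. On $\Re q\ge0$ we have $|\chi_+(q)|\ge c|q|^{1/4}$ for $|q|\ge1$ and $|\chi_+(q)|\ge c|q|^{1/2}$ for $|q|\le1$; on $\Re q\le0$ we have $|\chi_-(q)|\le c(1+|q|)^{1/4}$. With \eqref{eq:kbounds}, and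 with constants depending on $k_\pm$, $|\Phi(q)|\le c|q|^{-1/2}$ near $0$, so the singularity at $0$ is removable, and $|\Phi(q)|\le c(1+|q|)^{3/4}$ at infinity. By Liouville's theorem $\Phi$ is constant. Letting $q\to0$ in $\Re q\le0$ and using $\chi_-(0)=1$, we see that this constant is not $0$, so $k_-(\theta)$ is a constant multiple of $\chi_-(-\theta)$ and
$$Ee^{-\theta I}=\frac{\chi_-(0)}{\chi_-(-\theta)}=\frac{\sqrt{1+\sqrt{1+2\theta}}}{\sqrt2\,\sqrt{1+2\theta}} .$$

\emph{Conclusion.} Put $\theta=\omega^2/2$, $\omega\in\mathbb R$. From $\cos^2(\frac12\arctan\omega)=\frac12\big(1+(1+\omega^2)^{-1/2}\big)$,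
$$Ee^{i\omega B(I)}=Ee^{-\omega^2I/2}=\frac{\sqrt{1+\sqrt{1+\omega^2}}}{\sqrt2\sqrt{1+\omega^2}}=\Re\,(1+i\omega)^{-1/2}=\int_0^\infty\cos(\omega x)\,\frac{e^{-x}}{\sqrt{\pi x}}\,dx .$$
Since $B(I)$ is symmetric, $|B(I)|$ has the Gamma density $e^{-x}/\sqrt{\pi x}$ on $(0,\infty)$, and $Ee^{-|B(I)|}=(1+1)^{-1/2}$. By \eqref{eq:HI},
$$H=2\cdot2^{-1/2}=\sqrt2 .$$

\section{Proofs of Theorems~\ref{thm:limit} and~\ref{thm:sharp}}\label{sec:final}

\begin{proof}[Proof of Theorem~\ref{thm:limit}]
The tail is Lemma~\ref{lem:qsharp} with $H=\sqrt2$. For the limit law take $C=0$ in \eqref{eq:level}, so that the event in question is $\{S(h)\le\sqrt h\,x(n)\}$ and $x\varphi(x)/h\to\pi^{-1/2}e^{-B/2}$ by \eqref{eq:xphi}. For fixed $\ell$, $mq_\ell(x)\to\frac{\ell-1}\ell\,2\sqrt{2/\pi}\,e^{-B/2}$ in \eqref{eq:upper}, while in \eqref{eq:lower} we have $Nq_\ell(x)\to2\sqrt{2/\pi}\,e^{-B/2}$ and $Nq_\ell(x)^2\to0$. So the probability has limit superior at most $\exp(-\frac{\ell-1}\ell2\sqrt{2/\pi}\,e^{-B/2})$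 and limit inferior at least $\exp(-2\sqrt{2/\pi}\,e^{-B/2})$. Let $\ell\to\infty$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
Write $x_B=x_{-2,B}$, so $x_B(n)^2=2n+\log n-2\log\log n+B$. By \eqref{eq:xphi},
$$2\sqrt2\,\frac{x_B\varphi(x_B)}h\sim\kappa_B\log n,\qquad\kappa_B=2\sqrt{2/\pi}\;e^{-B/2},$$
and $\kappa_B$ decreases in $B$, with $\kappa_B=2$ if and only if $B=\log\frac2\pi$.

\emph{The liminf is at least $\log\frac2\pi$.} Let $B<B'<\log\frac2\pi$, so $\kappa_{B'}>2$, and let $0<2\gamma<B'-B$. Put $n_k=\sqrt{2\gamma k}$ and $h_k=e^{-n_k}$; then $n_{k+1}-n_k\le\gamma/n_k$. If $S(h)\le\sqrt h\,x_B(n)$ for some $h\in[h_{k+1},h_k]$, then, as in Section~\ref{sec:proof1},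
$$\frac{S(h_{k+1})^2}{h_{k+1}}\le e^{\gamma/n_k}x_B(n_{k+1})^2=x_B(n_{k+1})^2+2\gamma+o(1)\le x_{B'}(n_{k+1})^2$$
for large $k$. By \eqref{eq:upper} and Theorem~\ref{thm:limit} with a fixed $\ell$,
$$P\big(S(h_k)\le\sqrt{h_k}\,x_{B'}(n_k)\big)\le\exp\Big(-(1-o(1))\frac{\ell-1}\ell\,\kappa_{B'}\log n_k\Big)\le n_k^{-\kappa'}$$
for large $k$, with some $\kappa'>2$ if $\ell$ is large enough. Since $\sum_kn_k^{-\kappa'}=\sum_k(2\gamma k)^{-\kappa'/2}<\infty$, the Borel--Cantelli lemma gives, almost surely, $S(h)>\sqrt h\,x_B(n)$ for all small $h$. So the liminf is at least $B$, for every $B<\log\frac2\pi$.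

\emph{The liminf is at most $\log\frac2\pi$.} Let $B>\log\frac2\pi$, so $\kappa_B<2$. Choose $\beta\in(\frac12,1)$ with $\beta\kappa_B<1$, and use Lemma~\ref{lem:indep} with this $\beta$ and $x=x_B$. In \eqref{eq:lower} take $\ell=n$. If $u\in[j,j+1]$ and $u\le v\le u+1$, then $u,v\in[j,j+2]$; so by a union bound over $\lceil n\rceil$ unit intervals and Theorem~\ref{thm:limit} for $\ell=2$,
$$q_n(x)\le\lceil n\rceil\,q_2(x)\le(1+o(1))\,2\sqrt2\,n\,x\varphi(x),$$
whence $Nq_n+Nq_n^2\le(1+o(1))\kappa_B\log n$. Thus $P(A_k)\ge n_k^{-\kappa_B-o(1)}=k^{-\beta\kappa_B-o(1)}$ and $\sum_{k=K}^{2K}P(A_k)\to\infty$. By Corollary~\ref{cor:io} almost surely $S(h_k)\le\sqrt{h_k}\,x_B(n_k)$ for infinitely many $k$, so the liminf is at most $B$, for every $B>\log\frac2\pi$.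

This proves the identity. If $\limsup b<\log\frac2\pi$, choose $B$ strictly between; then $b(t)\le B$ for large $t$, and the first part gives $\psi\in L$. If $\liminf b>\log\frac2\pi$, choose $B$ strictly between; then $b(t)\ge B$ for large $t$, and the second part gives $\psi\in U$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Bertoin} Bertoin, \emph{L\'evy Processes}, Ch.~VI.

\bibitem{LM} Lata{\l}a and Matlak, LNM \textbf{2169} (2017).

\bibitem{Royen} Royen, Far East J. Theor. Stat. \textbf{48} (2014).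

\bibitem{UVR} \emph{Uniform Variation Results for Brownian Motion}, https://link.springer.com/content/pdf/10.1007/BF00533815.pdf (doi:10.1007/bf00533815).

\bibitem{Williams} Williams, Proc. London Math. Soc. \textbf{28} (1974).

\end{thebibliography}
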